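
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Spherically symmetric shock-wave metrics are $C^{1,1}$\\ in normalized null coordinates}


\begin{abstract}
The weak solutions of the Einstein--Euler equations produced by the Groah--Temple locally inertial Glimm scheme have metric components that are only Lipschitz in standard Schwarzschild coordinates. We show that near every point of the domain, points of shock interaction included, there is a $C^{1,1}$ change of coordinates with $C^{1,1}$ inverse after which the metric components are of class $C^{1,1}$ and the Einstein equations hold pointwise almost everywhere. The new coordinates are double-null coordinates normalized along two null rays. The proof uses only that the metric is Lipschitz, that the Einstein equations hold weakly, and that $p=\sigma^2\rho$ with $0<\sigma<1$. It needs no information on the set of shocks. We also treat boundary points,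 show that $C^{1,1}$ cannot be improved to $C^2$ where the density is discontinuous, construct one transformation for the whole open domain, and give a criterion for other matter models.
\end{abstract}

\section{The question and the answer}

\subsection*{The setting}
Use units in which the speed of light is $1$. Consider a spherically symmetric spacetime that satisfies $G=\kappa T$, where $G$ is the Einstein tensor, $\kappa\ne0$ the coupling constant, and $T$ the stress-energy tensor of a perfect fluid with mass-energy density $\rho>0$, velocity $w$, $|w|<1$, and pressure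
\[
p=\sigma^2\rho ,\qquad 0<\sigma<1\ \text{constant}.
\]
In standard Schwarzschild coordinates the metric is
\begin{equation}\label{eq:metric}
ds^2=-A(t,r)\,dt^2+B(t,r)\,dr^2+r^2d\Omega^2,\qquad B=\Bigl(1-\frac{2M}{r}\Bigr)^{-1},
\end{equation}
where $M(t,r)$ is the mass-energy inside radius $r$ at time $t$; the total mass is assumed finite.

The locally inertial Glimm scheme of Groah and Temple is a fractional-step method that alternates Riemann-problem steps and ODE steps. From initial data of locally bounded total variation with $\rho>0$, $|w|<1$, it produces weak solutions on a time interval $[0,T_*)$ on which $\|B\|_\infty$, $\|r\rho\|_\infty$ and $\sup_t TV_{loc}\ln\rho(\cdot,t)$ remain bounded. The solutions live in a region $r>r_0$, with $r_0>0$ in the Groah--Temple setting. They may contain shock waves, including interacting ones. Their fluid variables have locally bounded variation, their metric components $A,B$ are Lipschitz ($C^{0,1}$), and $G=\kappa T$ holds in the sense of distributions.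

In these coordinates the metric cannot be expected to be smoother. One of the Einstein equations reads $M_r=\frac{\kappa}{2}r^2e$, where $e$ is the energy density seen by an observer at constant $r$. Where $e$ jumps, the slope of $M$ jumps, and so does that of $B$. On the other hand, if in some coordinates the metric is $C^{1,1}$, then its curvature is locally bounded and the Einstein equations hold pointwise almost everywhere: the solution is a \emph{strong} solution. Are the kinks of $A$ and $B$ a property of the spacetime, or of the coordinates?

An \emph{admissible transformation} is a $C^{1,1}$ diffeomorphism between open sets with $C^{1,1}$ inverse; the metric in the new coordinates is the pullback. The question, posed in \cite{talk}, is whether the metrics of these solutions can be smoothed from $C^{0,1}$ to $C^{1,1}$ by admissible transformations. Precisely: does every point of the domain, points where shocks interact included, have a neighborhood with an admissible transformation that makes the metric components $C^{1,1}$? The answer is yes.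

\begin{theorem}\label{thm:main}
Let $P$ be an interior point of the domain of a solution as above, with $r>0$ at $P$. There are a neighborhood of $P$ in the $(t,r)$-plane and a $C^{1,1}$ diffeomorphism $(t,r)\leftrightarrow(u,v)$ with $C^{1,1}$ inverse, $P\leftrightarrow(0,0)$, such that
\[
ds^2=-e^{2\phi(u,v)}\,du\,dv+r(u,v)^2d\Omega^2,\qquad \phi,\ r\in C^{1,1}.
\]
In these coordinates $G=\kappa T$ holds pointwise almost everywhere. With $\mu=\frac{1+\sigma^2}{1-\sigma^2}$,
\begin{equation}\label{eq:phiformula}
\phi(u,v)=-\mu\log\frac{r(u,v)\,r(0,0)}{r(u,0)\,r(0,v)}+\int_0^u\!\!\int_0^v H,\qquad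
H=\frac{r_ur_v}{r^2}\bigl[(\mu-1)B-(2\mu-1)\bigr]\in C^{0,1}.
\end{equation}
\end{theorem}

The transformation is the identity on the sphere. Any smooth chart of $S^2$ may be used there, so the poles of a particular angular chart play no role. Below, ``the coordinates of Theorem~\ref{thm:main}'' are those constructed in its proof, that is, those of Proposition~\ref{prop:coords}.

The proof uses that $A,B>0$ are locally Lipschitz, that the Einstein equations hold weakly, and the equation of state. It uses no bound on the variation, no structure of the shock set, and no entropy condition. Boundary points are treated in Proposition~\ref{prop:boundary}, optimality of $C^{1,1}$ in Theorem~\ref{thm:sharp}, a single transformation for the whole open domain in Theorem~\ref{thm:global}, and other matter in Theorem~\ref{thm:matter}.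

\subsection*{Why bounded curvature is not enough}
Write the metric as $h+r^2d\Omega^2$ with $h=-A\,dt^2+B\,dr^2$. For a Lipschitz metric the Gauss curvature $K$ of $h$ could contain measures on the shocks, but the Einstein equations equate it with a bounded function (Section~\ref{sec:einstein}). This suggests that the kinks are an artifact and that the answer is yes. It does not prove it. In null coordinates, $h=-e^{2\phi}\,du\,dv$ and $K=4e^{-2\phi}\phi_{uv}$, so bounded curvature means bounded $\phi_{uv}$. The operator $\partial_u\partial_v$ does not gain two derivatives: with $u_+=\max(u,0)$, the function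
\[
\phi=u_+v,\qquad \phi_{uv}=\mathbf 1_{u>0},
\]
gives bounded curvature, yet $\phi_u=v\,\mathbf 1_{u>0}$ jumps. No $C^{1,1}$ reparametrization of $u$ and $v$, with $C^{1,1}$ inverse, removes the jump. In terms of the old variables it adds to $\phi$ a term $f(u)+g(v)$, and being $C^1$ means the same in the old variables and in the new ones. If $\phi+f+g$ were $C^1$, then so would be the difference of its values at two fixed $v\neq v'$ as a function of $u$. This difference is $u_+(v-v')+\text{const}$.

What saves the situation is a second function, the area radius $r(u,v)$. It satisfies a wave equation whose source contains the same discontinuous quantity $\rho$ as the source for $\phi$, and it is tied to $\phi$ by an algebraic identity. The next section shows how these two facts act.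

\section{The two mechanisms in a frozen model}\label{sec:model}

In suitable null coordinates the exact equations will turn out to be
\[
r_{uv}=q\,r_ur_v,\qquad \phi_{uv}=-\frac{\mu}{r}\,r_{uv}+(\text{Lipschitz}),\qquad e^{2\phi}=-4B\,r_ur_v ,
\]
where $q$ contains $\rho$ and is merely bounded. Freeze the coefficients. On a square $(-\delta,\delta)^2$ let $r,\phi$, $B>0$ be Lipschitz with $-r_u$, $r_v$ bounded below by a positive constant, and let $F\in L^\infty$, $c\in\mathbb R$ be such that
\begin{equation}\label{eq:model}
r_{uv}=F,\qquad \phi_{uv}=-cF,\qquad e^{2\phi}=-4B\,r_ur_v,\qquad \phi=0\ \text{ on }\{u=0\}\cup\{v=0\}.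
\end{equation}
Then $r$ and $\phi$ are $C^{1,1}$, however irregular the bounded function $F$ is.

\emph{First mechanism: each factor borrows a derivative from the other.} The wave equation controls $\partial_ur_v=F$ but says nothing about $\partial_vr_v$. By the third equation, however,
\[
\log r_v=2\phi-\log(4B)-\log(-r_u),
\]
and the $v$-derivative of the right side is bounded, since $\phi,B$ are Lipschitz, $B$ is bounded below by the third equation, and $\partial_vr_u=F$. So $r_v$ is Lipschitz in both variables, and likewise $r_u$. Thus $r\in C^{1,1}$.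

\emph{Second mechanism: the bad source cancels.} We have $(\phi+cr)_{uv}=0$, so $\phi+cr$ is a function of $u$ plus a function of $v$. The values on the axes give
\[
\phi(u,v)=-c\,[\,r(u,v)-r(u,0)-r(0,v)+r(0,0)\,],
\]
and $\phi$ inherits the smoothness of $r$.

\emph{One shock.} Let $F=k\mathbf 1_{v>u}$, $k\ne0$, a jump across the timelike line $u=v$. Let $Q=\int_0^u\int_0^v\mathbf 1_{v'>u'}\,dv'du'$, so that
\[
Q_u=(v-u)_+-(-u)_+,\qquad Q_v=\min(u,v)-\min(0,v).
\]
Take $r=1+\frac{v-u}{2}+kQ$ and $\phi=-ckQ$ on a small square, and let the third equation in \eqref{eq:model} define $B$. All of \eqref{eq:model} holds, and $r,\phi$ are $C^{1,1}$ because $Q_u,Q_v$ are Lipschitz. Yet $B$ has a kink on the shock. Let the line $u=v$ be crossed, in the direction of increasing $v$, at a point close to the origin but different from it. There $\phi_v$ does not jump, while $\partial_v\log(-r_u)$ and $\partial_v\log r_v$ each jump by about $-2k$; hence $\partial_v\log B$ jumps by about $4k$. So $B$, the Schwarzschild component, is no better than Lipschitz, while the null components $e^{2\phi}$ and $r^2$ are $C^{1,1}$.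

\emph{A null jump.} For $F=k\mathbf 1_{u>0}$, $k\ne0$, the first equation gives $r_u=f(u)+kv\mathbf 1_{u>0}$. For all but at most one $v$ this is not continuous at $u=0$, whatever $f$ is, whereas by the first mechanism $r_u$ is Lipschitz if $\phi$ and $B$ are. So the Lipschitz hypothesis on $B$ excludes the behavior that ruined the example in Section~1.

The rest of the proof has two tasks: to reach these equations when the original coordinates are so rough that null coordinates are at first only bi-Lipschitz, and to control the variable coefficients.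

\section{The Einstein equations for a Lipschitz metric}\label{sec:einstein}

\subsection*{Assumptions and notation}
The construction of coordinates does not need the equation of state, so up to Section~\ref{sec:normal} we work with the following hypothesis near a point $P=(t_P,r_P)$, $r_P>0$.

\medskip
\noindent\textbf{(H)} \emph{$A,B>0$ are Lipschitz near $P$, and $G=\kappa T$ holds weakly there, where
\[
T_{tt}=Ae,\quad T_{tr}=-\sqrt{AB}\,j,\quad T_{rr}=Bs,\quad T_{\theta\theta}=r^2p_\perp,\quad T_{\varphi\varphi}=\sin^2\!\theta\, T_{\theta\theta},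
\]
the other components vanish, and $e,j,s,p_\perp$ are bounded functions of $(t,r)$.}
\medskip

Here $e$, $j$, $s$, $p_\perp$ are the energy density, momentum density, radial stress and tangential pressure in the orthonormal frame of an observer at constant $r$. We write
\[
\alpha=\sqrt A,\qquad \beta=\sqrt B,\qquad a=\frac{\alpha}{\beta};
\]
radial light rays satisfy $\dot r=\pm a$.

For the fluid, the velocity covector has $t$- and $r$-components $(1-w^2)^{-1/2}(-\alpha,\beta w)$, and $T=(\rho+p)\,U\otimes U+p\,g$ gives $p_\perp=p$ and
\begin{equation}\label{eq:ejs}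
e=\frac{\rho+pw^2}{1-w^2},\qquad j=\frac{(\rho+p)w}{1-w^2},\qquad s=\frac{\rho w^2+p}{1-w^2},\qquad e-s=\rho-p=(1-\sigma^2)\rho .
\end{equation}
Moreover $s,\rho,|j|\le e$: the first holds since $e-s\ge0$, the second since $\rho+pw^2-\rho(1-w^2)=(\rho+p)w^2\ge0$, and the third since $1+\sigma^2w^2-(1+\sigma^2)|w|=(1-|w|)(1-\sigma^2|w|)\ge0$. So for the fluid the boundedness in (H) follows once $e$ is bounded. This in turn follows from \eqref{eq:first} below, whose derivation needs only that the components of $T$ are locally integrable, as is implicit in the weak form of the equations.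

\subsection*{What the weak equations mean}
The components of $G$ are sums of terms $fF_1F_2$ and $f\,\partial F$, where $f$ is a smooth function of the metric components (hence Lipschitz) and $F,F_i$ are smooth in the metric components and linear in their first derivatives (hence bounded). They are distributions, with $f\,\partial F:=\partial(fF)-(\partial f)F$. Replace $\alpha,\beta$ by mollifications $\alpha_\varepsilon,\beta_\varepsilon$. Then $f_\varepsilon\to f$ locally uniformly, while $\partial f_\varepsilon$ and $F_\varepsilon$ stay bounded and converge in $L^1_{loc}$, so all these terms converge in $\mathcal D'$. Consequently \emph{identities of this form that hold for smooth metrics hold for Lipschitz metrics.}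

For a metric $h+r^2d\Omega^2$, with $k,l$ indices of the two-dimensional part, one has the standard formulas
\begin{equation}\label{eq:Gwarped}
G_{kl}=-\frac2r\nabla_k\nabla_lr+h_{kl}\Bigl(\frac2r\Box r-\frac{1-|\nabla r|^2}{r^2}\Bigr),\qquad G_{\theta\theta}=r\,\Box r-r^2K,
\end{equation}
where $\nabla,\Box,|\cdot|$ refer to $h$ and $K$ is its Gauss curvature (so $\mathrm{Ric}_h=Kh$).

\subsection*{The equations in Schwarzschild coordinates}
Here $|\nabla r|^2=1/B$, $\nabla_k\nabla_lr=-\Gamma^r_{kl}$ with
\[
\Gamma^r_{tt}=\frac{A_r}{2B},\qquad \Gamma^r_{tr}=\frac{B_t}{2B},\qquad \Gamma^r_{rr}=\frac{B_r}{2B},\qquad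
\Box r=\frac{a_r}{\alpha\beta}=\frac1{2B}\Bigl(\frac{A_r}{A}-\frac{B_r}{B}\Bigr).
\]
Since $1/B=1-2M/r$ we have $B_r/B^2=2M_r/r-2M/r^2$ and $B_t/B^2=2M_t/r$. Inserting these in \eqref{eq:Gwarped},
\[
G_{tt}=A\Bigl(\frac{B_r}{rB^2}+\frac{2M}{r^3}\Bigr)=\frac{2AM_r}{r^2},\qquad
G_{tr}=\frac{B_t}{rB}=\frac{2BM_t}{r^2},\qquad
G_{rr}=\frac{A_r}{rA}-\frac{B-1}{r^2}.
\]
Only first derivatives occur, so these three equations hold almost everywhere:
\begin{equation}\label{eq:first}
M_r=\frac\kappa2r^2e,\qquad M_t=-\frac\kappa2r^2a\,j,\qquad \frac{A_r}{A}=\frac{B-1}r+\kappa rBs .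
\end{equation}
As $M=\frac r2(1-\frac1B)$ is Lipschitz, the first equation shows that $e$ is locally bounded, as announced. From the first equation also
\begin{equation}\label{eq:Br}
\frac{B_r}{B}=B\,\partial_r\frac{2M}r=\kappa rBe-\frac{B-1}r ,
\end{equation}
and therefore
\begin{equation}\label{eq:q}
q:=\frac{a_r}{a}=\frac12\Bigl(\frac{A_r}{A}-\frac{B_r}{B}\Bigr)=\frac{B-1}r-\frac\kappa2rB(e-s).
\end{equation}

The angular equation is the only one with second derivatives. With the coframe $\alpha\,dt,\beta\,dr$ and connection form $\frac{\alpha_r}\beta dt+\frac{\beta_t}\alpha dr$ one finds $\alpha\beta K=\partial_t(\beta_t/\alpha)-\partial_r(\alpha_r/\beta)$. Since $\Box r=a_r/(\alpha\beta)=q/B$, the equation $r\Box r-r^2K=\kappa r^2p_\perp$ becomes, in $\mathcal D'$,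
\begin{equation}\label{eq:angular}
\partial_t\Bigl(\frac{\beta_t}\alpha\Bigr)-\partial_r\Bigl(\frac{\alpha_r}\beta\Bigr)=\alpha\beta K^*,\qquad K^*:=\frac q{rB}-\kappa p_\perp .
\end{equation}
In particular the distribution $K$ is the bounded function $K^*$.

\begin{remark}\label{rem:conservation}
One may start instead from \eqref{eq:first} and the weak conservation law for the $r$-component of momentum; then \eqref{eq:angular} follows. For smooth metrics the contracted Bianchi identity $\nabla_\mu G^{\mu r}=0$ reads, with $\Gamma^r_{\theta\theta}=-r/B$ and $k,l\in\{t,r\}$,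
\[
\partial_k(\alpha\beta r^2G^{kr})+\alpha\beta r^2\,\Gamma^r_{kl}G^{kl}-\frac{2\alpha\beta}{rB}G_{\theta\theta}=0 .
\]
Here $G^{kl}$ and $\Gamma^r_{kl}$ contain only first derivatives of $A,B$; under mollification they stay bounded and converge in $L^1_{loc}$, so the identity holds for Lipschitz $A,B$. Subtract the same identity for $\kappa T$, which is the weak conservation law. As $G^{kl}=\kappa T^{kl}$ a.e.\ by \eqref{eq:first}, there remains $\frac{2\alpha\beta}{rB}(G_{\theta\theta}-\kappa T_{\theta\theta})=0$, which is \eqref{eq:angular}.
\end{remark}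

\section{Bi-Lipschitz null coordinates}\label{sec:null}

Since $a$ is only Lipschitz, the light rays depend on their initial points in a Lipschitz way and no better. We first record what calculus survives.

A map is bi-Lipschitz if it and its inverse are Lipschitz. Such maps preserve null sets in both directions, and Lipschitz functions are differentiable a.e.\ (Rademacher). So the chain rule for a Lipschitz function composed with a bi-Lipschitz map, the formula for the inverse of the Jacobian matrix, and the change of variables formula all hold a.e. On a rectangle, a bounded function with bounded weak first derivatives agrees a.e.\ with a Lipschitz function. If only its weak $v$-derivative is bounded, it agrees a.e.\ with a function that is Lipschitz in $v$ for a.e.\ $u$, and the usual chain rule for $\partial_v$ applies.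

\begin{definition}\label{def:null}
\emph{Null coordinates} on an open set of the $(t,r)$-plane are bi-Lipschitz coordinates $(u,v)$ that map it onto an open subset of $\mathbb R^2$ and satisfy a.e.
\begin{equation}\label{eq:null}
r_u=-a\,t_u,\qquad r_v=a\,t_v,\qquad t_u,\,t_v\ge c_0>0 .
\end{equation}
Null coordinates \emph{near $P$} are null coordinates on a neighborhood of $P$ whose image is an open rectangle.
\end{definition}

\begin{lemma}\label{lem:null}
If $A,B>0$ are Lipschitz near $P$, then null coordinates $(\hat u,\hat v)$ near $P$ exist.
\end{lemma}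

\begin{proof}
Near $P$ we have $0<a_0\le a\le a_1$. Extend $a$ from a closed neighborhood of $P$ to $\mathbb R^2$ as a Lipschitz function (McShane) and truncate, so that these bounds hold everywhere, with Lipschitz constant $L$. Work in $|t-t_P|<1$. Let $x_\pm(t,r)$ be the value at time $t_P$ of the solution of $\dot r=\pm a(\cdot,r)$ through $(t,r)$. By Gronwall's inequality,
\begin{equation}\label{eq:gronwall}
e^{-L}|r-r'|\le|x_\pm(t,r)-x_\pm(t,r')|\le e^L|r-r'| .
\end{equation}
The solution through $(t+\delta,r)$ is within $a_1|\delta|$ of $r$ at time $t$, so $|x_\pm(t+\delta,r)-x_\pm(t,r)|\le e^La_1|\delta|$. Thus $x_\pm$ is Lipschitz.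

\emph{Lower bound.} Let $(t,r)$ and $(t',r')$ be given with $\delta=t'-t\ge0$, and write $\Delta x_\pm$ for the differences of $x_\pm$. Flow $(t,r)$ along the two rays to $(t',r_\pm)$. Then $r_+\ge r+a_0\delta$, $r_-\le r-a_0\delta$ and $x_\pm(t,r)=x_\pm(t',r_\pm)$, so by \eqref{eq:gronwall}
\[
|\Delta x_+|+|\Delta x_-|\ge e^{-L}\bigl(|r_+-r'|+|r_--r'|\bigr)\ge2e^{-L}a_0\delta,\qquad
|r-r'|\le|r-r_+|+|r_+-r'|\le a_1\delta+e^L|\Delta x_+| .
\]
Hence $|\Delta x_+|+|\Delta x_-|\ge c'(|t-t'|+|r-r'|)$ with $c'>0$. So $(\hat u,\hat v):=(-x_+,x_-)$ is injective and Lipschitz with Lipschitz inverse on its image, and the image is open by invariance of domain. Restrict to a rectangle around the image of $P$ that corresponds to points where $a$ has not been changed and the original equations hold.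

\emph{The relations \eqref{eq:null}.} A line $\hat u=\text{const}$ is a ray $r=R(t)$ with $R'=a$, so $r_{\hat v}=a\,t_{\hat v}$; on $\hat v=\text{const}$ likewise $r_{\hat u}=-a\,t_{\hat u}$. Along a $+$ ray $x_-$ increases with time: at the later time $t'$ the $+$ ray lies at $r_+>r_-$, so $x_-(t',r_+)>x_-(t',r_-)=x_-(t,r)$. In the same way $x_+$ decreases along a $-$ ray. Hence $t_{\hat u},t_{\hat v}\ge0$. The Jacobian of a bi-Lipschitz map is bounded away from zero a.e., and here it equals
\[
J=t_{\hat u}r_{\hat v}-t_{\hat v}r_{\hat u}=2a\,t_{\hat u}t_{\hat v}.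
\]
As $a,t_{\hat u},t_{\hat v}$ are bounded above, $t_{\hat u}$ and $t_{\hat v}$ are bounded below by a positive constant.
\end{proof}

In any null coordinates, \eqref{eq:null} and $Ba^2=A$ give $h=A[-(t_udu+t_vdv)^2+(t_vdv-t_udu)^2]=-4A\,t_ut_v\,du\,dv$. Define the bounded measurable function $\phi$ by
\begin{equation}\label{eq:phi}
e^{2\phi}:=4A\,t_ut_v=-4B\,r_ur_v,\qquad\text{so that } h=-e^{2\phi}\,du\,dv\ \text{ a.e.}
\end{equation}

\section{The field equations in null coordinates}\label{sec:eqs}

At this stage $\phi$ is only bounded, and the curvature of $h$ cannot be computed in the coordinates $(u,v)$. We therefore transport the divergence-form equation \eqref{eq:angular} itself, by changing variables in its integral form.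

\begin{lemma}\label{lem:eqs}
Let $(u,v)$ be arbitrary null coordinates on an open set on which $A,B>0$ are Lipschitz and bounded below, and $G=\kappa T$ holds weakly with bounded $e,j,s,p_\perp$ as in \textup{(H)}, and on which $r$ is bounded and bounded below by a positive constant. Then, in the sense of weak derivatives,
\begin{gather}
\partial_v\log(-r_u)=q\,r_v,\qquad \partial_u\log r_v=q\,r_u,\qquad r_{uv}=q\,r_ur_v\in L^\infty, \label{eq:ruv}\\
\phi_{uv}=\tfrac14e^{2\phi}K^*=-r_ur_v\Bigl(\frac qr-\kappa Bp_\perp\Bigr)\in L^\infty. \label{eq:phiuv}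
\end{gather}
\end{lemma}

\begin{proof}
The claims are local, and by \eqref{eq:q} the function $q$ is bounded.

\emph{The equations for $t$ and $r$.} From $\partial_vr_u=\partial_ur_v$ and \eqref{eq:null}, $\partial_v(at_u)+\partial_u(at_v)=0$ in $\mathcal D'$. As $a$ is Lipschitz in $(u,v)$, the product rule gives $2a\,t_{uv}=-(a_vt_u+a_ut_v)$. Now $a_v=t_v(a_t+aa_r)$ and $a_u=t_u(a_t-aa_r)$, so
\[
t_{uv}=-\frac{a_t}a\,t_ut_v\in L^\infty .
\]
Thus $t_u$ has a bounded weak $v$-derivative and $t_v$ a bounded weak $u$-derivative, and, both being bounded below,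
\begin{equation}\label{eq:logt}
\partial_v\log t_u=-\frac{a_t}at_v,\qquad \partial_u\log t_v=-\frac{a_t}at_u .
\end{equation}
Adding $\partial_v\log a=\frac{t_v}a(a_t+aa_r)$ and $\partial_u\log a=\frac{t_u}a(a_t-aa_r)$, we get $\partial_v\log(at_u)=a_rt_v=q\,r_v$ and $\partial_u\log(at_v)=-a_rt_u=q\,r_u$. Since $at_u=-r_u$ and $at_v=r_v$, this is \eqref{eq:ruv}.

\emph{Preparation for $\phi$.} By \eqref{eq:phi}, $2\phi=\log4+\log(\alpha t_u)+\log(\alpha t_v)$. Use \eqref{eq:logt} with $\frac{a_t}a=\frac{\alpha_t}\alpha-\frac{\beta_t}\beta$ and $a\frac{\alpha_r}\alpha=\frac{\alpha_r}\beta$. The terms with $\alpha_t$ cancel: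
\begin{equation}\label{eq:alphat}
\partial_v\log(\alpha t_u)=\frac{t_v}\beta(\alpha_r+\beta_t),\qquad \partial_u\log(\alpha t_v)=-\frac{t_u}\beta(\alpha_r-\beta_t).
\end{equation}
The combinations on the right are those that appear in \eqref{eq:angular}.

\emph{Transport of \eqref{eq:angular}.} Let $\psi$ be a test function of $(u,v)$. As a function of $(t,r)$ it is Lipschitz with compact support, and \eqref{eq:angular} may be tested with it (mollify $\psi$; its first derivatives converge in $L^1$):
\begin{equation}\label{eq:tested}
\iint\Bigl(\frac{\beta_t}\alpha\psi_t-\frac{\alpha_r}\beta\psi_r\Bigr)dt\,dr=-\iint\alpha\beta K^*\psi\,dt\,dr .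
\end{equation}
With $J=2at_ut_v$ we have $u_t=r_v/J$, $u_r=-t_v/J$, $v_t=-r_u/J$, $v_r=t_u/J$, so \eqref{eq:null} gives
\[
J\psi_t=a(\psi_ut_v+\psi_vt_u),\qquad J\psi_r=-\psi_ut_v+\psi_vt_u .
\]
Since $a/\alpha=1/\beta$, it follows from \eqref{eq:alphat} that
\[
J\Bigl(\frac{\beta_t}\alpha\psi_t-\frac{\alpha_r}\beta\psi_r\Bigr)
=\psi_u\frac{t_v}\beta(\beta_t+\alpha_r)+\psi_v\frac{t_u}\beta(\beta_t-\alpha_r)
=\psi_u\,\partial_v\log(\alpha t_u)+\psi_v\,\partial_u\log(\alpha t_v).
\]
After the change of variables $dt\,dr=J\,du\,dv$, equation \eqref{eq:tested} says that in $\mathcal D'$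
\[
\partial_u\partial_v\bigl[\log(\alpha t_u)+\log(\alpha t_v)\bigr]=\alpha\beta JK^*=2A\,t_ut_vK^*=\tfrac12e^{2\phi}K^* .
\]
The left side is $2\phi_{uv}$. Inserting $e^{2\phi}=-4Br_ur_v$ and the definition of $K^*$ gives \eqref{eq:phiuv}.
\end{proof}

\section{Normalization, and the transformation is $C^{1,1}$}\label{sec:normal}

The first mechanism of Section~\ref{sec:model} needs $\phi$ to be Lipschitz. In the coordinates $(\hat u,\hat v)$ this is not clear. For example, \eqref{eq:logt} bounds the $\hat v$-derivative of $\log t_{\hat u}$, but nothing bounds its $\hat u$-derivative. However, $\hat\phi_{\hat u\hat v}$ is bounded, so the possible roughness of $\hat\phi$ sits in a function of $\hat u$ alone plus a function of $\hat v$ alone, and these can be absorbed by reparametrizing $\hat u$ and $\hat v$.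

\begin{lemma}\label{lem:split}
Let $\psi,f\in L^\infty$ on a rectangle, $\psi_{uv}=f$ in $\mathcal D'$, and let $(u_0,v_0)$ be a point of the rectangle. On any smaller rectangle that contains $(u_0,v_0)$ and has compact closure in the given one,
\[
\psi(u,v)=X(u)+Y(v)+\int_{u_0}^u\!\int_{v_0}^vf\quad\text{a.e., with $X,Y$ bounded.}
\]
\end{lemma}

\begin{proof}
Subtracting the integral, we may assume $f=0$. On the smaller rectangle the mollifications with small $\varepsilon$ satisfy $\psi_\varepsilon(u,v)=\psi_\varepsilon(u,v_1)+\psi_\varepsilon(u_1,v)-\psi_\varepsilon(u_1,v_1)$ for all $(u_1,v_1)$ in it, and $\psi_\varepsilon\to\psi$ a.e.\ along a sequence. By Fubini we may choose $(u_1,v_1)$ so that convergence, to values bounded by $\|\psi\|_\infty$, holds at $(u_1,v_1)$, at $(u,v_1)$ for a.e.\ $u$, and at $(u_1,v)$ for a.e.\ $v$. Pass to the limit.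
\end{proof}

\begin{proposition}\label{prop:coords}
Assume \textup{(H)}. There are null coordinates $(u,v)$ on a rectangle around $(0,0)\leftrightarrow P$ such that
\begin{equation}\label{eq:norm}
\phi\ \text{is Lipschitz},\qquad \phi=0\ \text{ on }\{u=0\}\cup\{v=0\},
\end{equation}
and $t,r\in C^{1,1}$ as functions of $(u,v)$. The map $(t,r)\leftrightarrow(u,v)$ is $C^{1,1}$ in both directions.
\end{proposition}

\begin{proof}
\emph{Normalization.} Let $\hat\phi$ be the function \eqref{eq:phi} for the coordinates of Lemma~\ref{lem:null}, let $\hat f=\hat\phi_{\hat u\hat v}\in L^\infty$, and let $P\leftrightarrow(\hat u_0,\hat v_0)$. By Lemma~\ref{lem:split}, after shrinking the rectangle, $\hat\phi=X(\hat u)+Y(\hat v)+\int_{\hat u_0}^{\hat u}\int_{\hat v_0}^{\hat v}\hat f$ a.e. Put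
\[
u=\int_{\hat u_0}^{\hat u}e^{2X},\qquad v=\int_{\hat v_0}^{\hat v}e^{2Y}.
\]
These are increasing bi-Lipschitz reparametrizations, so $(u,v)$ are again null coordinates and Lemma~\ref{lem:eqs} applies to them. From $e^{2\hat\phi}d\hat u\,d\hat v=e^{2\phi}du\,dv$ we get $\phi=\hat\phi-X-Y=\int_{\hat u_0}^{\hat u}\int_{\hat v_0}^{\hat v}\hat f$ a.e. The right side is Lipschitz in $(\hat u,\hat v)$, hence in $(u,v)$, and vanishes on both axes. This is \eqref{eq:norm}.

\emph{The first mechanism.} By \eqref{eq:phi},
\begin{equation}\label{eq:product}
\log r_v=2\phi-\log B-\log4-\log(-r_u).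
\end{equation}
Here $\phi$ is Lipschitz, $\log B$ is Lipschitz in $(t,r)$ and hence in $(u,v)$, and $\partial_v\log(-r_u)=q\,r_v$ is bounded by \eqref{eq:ruv}. So $\partial_v\log r_v\in L^\infty$. Also $\partial_u\log r_v=q\,r_u\in L^\infty$. Hence $\log r_v$, and with it $r_v$, is Lipschitz. Solving \eqref{eq:product} for $\log(-r_u)$ instead, we find $\partial_u\log(-r_u)\in L^\infty$ because $\partial_u\log r_v$ is bounded; as $\partial_v\log(-r_u)=q\,r_v$ is bounded too, $r_u$ is Lipschitz. So $r\in C^{1,1}$. Then $t_u=-r_u/a$ and $t_v=r_v/a$ are Lipschitz, and $t\in C^{1,1}$.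

\emph{The inverse.} The homeomorphism $(u,v)\mapsto(t,r)$ is $C^{1,1}$ with continuous Jacobian $2at_ut_v$ bounded below, so its inverse is $C^1$. The derivative of the inverse is the inverse matrix, a Lipschitz function of $(u,v)$, evaluated along the Lipschitz map $(t,r)\mapsto(u,v)$; hence it is Lipschitz.
\end{proof}

\section{The equation of state: proof of Theorem~\ref{thm:main}}\label{sec:proof}

Now let the matter be the fluid of Section~1. Take the coordinates of Proposition~\ref{prop:coords}. It remains to show that $\phi\in C^{1,1}$ and that the equations hold pointwise a.e.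

\subsection*{The second mechanism}
By \eqref{eq:phiuv} with $p_\perp=p$, the source of $\phi$ contains two merely bounded functions, $q$ and $p=\sigma^2\rho$. But by \eqref{eq:q} and $e-s=(1-\sigma^2)\rho$,
\[
q=\frac{B-1}r-\frac\kappa2rB(1-\sigma^2)\rho ,
\]
so, up to Lipschitz terms and factors, both are multiples of $\rho$. Here $\sigma<1$ is used: we may solve for $\rho$. Since $\mu-1=\frac{2\sigma^2}{1-\sigma^2}$,
\[
\kappa Bp=\sigma^2\kappa B\rho=\frac{\mu-1}r\Bigl(\frac{B-1}r-q\Bigr).
\]
Insert this in \eqref{eq:phiuv} and use $q\,r_ur_v=r_{uv}$: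
\[
\phi_{uv}=-\mu\,\frac{r_{uv}}r+(\mu-1)\frac{(B-1)\,r_ur_v}{r^2}.
\]
With $(\log r)_{uv}=\frac{r_{uv}}r-\frac{r_ur_v}{r^2}$ this becomes
\begin{equation}\label{eq:cancel}
(\phi+\mu\log r)_{uv}=H,\qquad H=\frac{r_ur_v}{r^2}\bigl[(\mu-1)B-(2\mu-1)\bigr].
\end{equation}
The density has disappeared. By Proposition~\ref{prop:coords}, $r_u$, $r_v$, $r$ and $B$ are Lipschitz in $(u,v)$, so $H$ is Lipschitz.

The function $\chi=\phi+\mu\log r$ is Lipschitz with $\chi_{uv}=H$, so, by mollification, $\chi(u,v)=\chi(u,0)+\chi(0,v)-\chi(0,0)+\int_0^u\int_0^vH$. As $\phi=0$ on the axes, this is \eqref{eq:phiformula}. The logarithm in \eqref{eq:phiformula} is $C^{1,1}$ because $r\in C^{1,1}$ and $r>0$. The double integral is $C^{1,1}$ because its derivatives $\int_0^vH(u,v')\,dv'$ and $\int_0^uH(u',v)\,du'$ are Lipschitz. Hence $\phi\in C^{1,1}$, and the identity $h=-e^{2\phi}du\,dv$, so far valid a.e., holds everywhere by continuity.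

\subsection*{The solution is strong}
Now $\phi$ and $r$ have bounded second derivatives, and $G$ can be computed a.e.\ from \eqref{eq:Gwarped} with
\[
h_{uv}=-\tfrac12e^{2\phi},\quad \Gamma^u_{uu}=2\phi_u,\quad\Gamma^v_{vv}=2\phi_v,\quad K=4e^{-2\phi}\phi_{uv},\quad |\nabla r|^2=\frac1B,
\]
the other Christoffel symbols of $h$ being zero. From $t_u=-r_u/a$, $t_v=r_v/a$ and $A/a^2=\alpha\beta/a=B$,
\begin{equation}\label{eq:Tnull}
T_{uv}=-Br_ur_v(e-s),\qquad T_{vv}=Br_v^2(e-2j+s),\qquad T_{uu}=Br_u^2(e+2j+s).
\end{equation}

\emph{Component $\theta\theta$.} By \eqref{eq:ruv} and \eqref{eq:phi}, $\Box r=-4e^{-2\phi}r_{uv}=q/B$, and $K=K^*$ by \eqref{eq:phiuv}. So $G_{\theta\theta}=\frac{rq}B-r^2K^*=\kappa r^2p=\kappa T_{\theta\theta}$. The component $\varphi\varphi$ is $\sin^2\theta$ times this one.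

\emph{Component $uv$.} Since $h_{uv}\Box r=2r_{uv}$ and $e^{2\phi}(1-\frac1B)=-4r_ur_v(B-1)$,
\[
G_{uv}=\frac2rr_{uv}+\frac{e^{2\phi}}{2r^2}\Bigl(1-\frac1B\Bigr)=\frac{2r_ur_v}r\Bigl(q-\frac{B-1}r\Bigr)=-\kappa Br_ur_v(e-s)=\kappa T_{uv},
\]
by \eqref{eq:ruv} and \eqref{eq:q}.

\emph{Component $vv$.} By \eqref{eq:first}, $M_v=M_tt_v+M_rr_v=\frac\kappa2r^2r_v(e-j)$, so, as in \eqref{eq:Br}, $\partial_v\log B=r_v\bigl(\kappa rB(e-j)-\frac{B-1}r\bigr)$. Insert $\log B=2\phi-\log4-\log(-r_u)-\log r_v$, then $\partial_v\log(-r_u)=q\,r_v$ and \eqref{eq:q}: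
\begin{equation}\label{eq:rayv}
2\phi_v-\partial_v\log r_v=r_v\Bigl(\kappa rB(e-j)-\frac\kappa2rB(e-s)\Bigr)=\frac\kappa2rB\,r_v(e-2j+s).
\end{equation}
So $G_{vv}=-\frac2r(r_{vv}-2\phi_vr_v)=\frac{2r_v}r\bigl(2\phi_v-\partial_v\log r_v\bigr)=\kappa Br_v^2(e-2j+s)=\kappa T_{vv}$.

\emph{Component $uu$.} Here $M_u=M_tt_u+M_rr_u=\frac\kappa2r^2r_u(e+j)$, so $\partial_u\log B=r_u\bigl(\kappa rB(e+j)-\frac{B-1}r\bigr)$. With $\partial_u\log r_v=q\,r_u$ and \eqref{eq:q},
\begin{equation}\label{eq:rayu}
2\phi_u-\partial_u\log(-r_u)=\frac\kappa2rB\,r_u(e+2j+s),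
\end{equation}
and $G_{uu}=-\frac2r(r_{uu}-2\phi_ur_u)=\frac{2r_u}{r}\bigl(2\phi_u-\partial_u\log(-r_u)\bigr)=\kappa Br_u^2(e+2j+s)=\kappa T_{uu}$.

The mixed components vanish on both sides by symmetry. This proves Theorem~\ref{thm:main}. \qed

\begin{remark}
The Lipschitz bound on $B$ enters through \eqref{eq:product}, and again in $H$. The condition $\sigma<1$ enters in \eqref{eq:cancel}. For $\sigma=1$ one has $e-s=0$, so \eqref{eq:q} reduces to $q=\frac{B-1}r$: the density is absent from $r_{uv}$ but still present in $\phi_{uv}$, and the second mechanism has nothing to cancel it with.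
\end{remark}

\section{$C^{1,1}$ is sharp}\label{sec:sharp}

\begin{theorem}\label{thm:sharp}
For $P$ as in Theorem~\ref{thm:main} the following are equivalent:
\begin{enumerate}
\item[(a)] some admissible transformation near $P$ makes the metric $C^2$;
\item[(b)] $e,j,s$ agree a.e.\ near $P$ with continuous functions;
\item[(c)] the metric is $C^2$ near $P$ in the coordinates of Theorem~\ref{thm:main}.
\end{enumerate}
If $\rho$ is locally bounded away from $0$, then \textup{(b)} is equivalent to $\rho$ and $w$ agreeing a.e.\ near $P$ with continuous functions. In particular, if $\rho$ has an essential discontinuity at $P$, for instance at a shock, no admissible transformation gives a $C^2$ metric near $P$.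
\end{theorem}

The transformation in (a) may involve all four coordinates and need not respect the symmetry. It need only be defined near one point of the spacetime that projects to $P$.

\begin{proof}
(c)$\Rightarrow$(a) is immediate from Theorem~\ref{thm:main}.

(a)$\Rightarrow$(b). Let $y$ be coordinates in which the metric is $C^2$ and $z=(u,v,\text{angles})$ those of Theorem~\ref{thm:main}. The map $y(z)$ is $C^{1,1}$, and both metrics are at least $C^{1,1}$. Differentiating the law $g_{kl}(z)=\partial_ky^m\,\partial_ly^n\,g_{mn}(y)$ and combining the three cyclic versions as usual gives, a.e.,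
\[
\partial_k\partial_ly^m=\Gamma^n_{kl}(z)\,\partial_ny^m-\Gamma^m_{ni}(y)\,\partial_ky^n\,\partial_ly^i .
\]
The right side is Lipschitz, so $y(z)$ is $C^{2,1}$, the formula holds everywhere, and differentiating it once more shows that curvature transforms as a tensor a.e. In the coordinates $y$ the Einstein tensor is continuous. Hence $\kappa T_{kl}(z)=G_{kl}(z)$ agrees a.e.\ with continuous functions of $z$. The components with indices $u,v$ depend on $(u,v)$ only. By Fubini, for almost every fixed value of the angles they agree for a.e.\ $(u,v)$ near $(0,0)$ with these continuous functions; fix one such value. Dividing the components \eqref{eq:Tnull} by the continuous nonzero functions $Br_v^2$, $-Br_ur_v$, $Br_u^2$, we find that $e-2j+s$, $e-s$, $e+2j+s$ agree a.e.\ with continuous functions, hence so do $e,j,s$.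

(b)$\Rightarrow$(c). Work on a rectangle centered at $(0,0)$ on which (b) holds. By \eqref{eq:q}, $q$ has a continuous representative, and so has $r_{uv}=q\,r_ur_v$. As $\phi\in C^1$, equations \eqref{eq:rayv} and \eqref{eq:rayu} show the same for $r_{vv}$ and $r_{uu}$. So $r\in C^2$. Since $Br_ur_v=-\frac14e^{2\phi}$,
\[
H=-\frac{(\mu-1)e^{2\phi}}{4r^2}-(2\mu-1)\frac{r_ur_v}{r^2}\in C^1 .
\]
Hence the double integral in \eqref{eq:phiformula} is $C^2$, the logarithm is $C^2$, and $\phi\in C^2$.

\emph{Last claims.} By \eqref{eq:ejs}, $\rho=(e-s)/(1-\sigma^2)$ and $e+p=\frac{\rho+p}{1-w^2}$, so $w=j/(e+p)$. Thus (b) makes $\rho$ continuous, and also $w$ if $\rho$ is bounded below. Conversely, if $\rho$ and $w$ agree a.e.\ with continuous functions and $\rho$ is bounded below, then $1-w^2=(\rho+p)/(e+p)$ is locally bounded below because $e$ is bounded, and $e,j,s$ are continuous.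
\end{proof}

\section{Boundary points}\label{sec:boundary}

\begin{proposition}\label{prop:boundary}
Let $P=(0,r_P)$ with $r_P>r_0$, or $P=(t_P,r_0)$ with $0<t_P<T_*$ and $r_0>0$. Assume that $A,B>0$ are Lipschitz up to the boundary near $P$. Then the conclusion of Theorem~\ref{thm:main}, except that \eqref{eq:phiformula} has a base point other than $P$, holds on a relative neighborhood of $P$ in $\{t\ge0\}$, respectively $\{r\ge r_0\}$, with $C^{1,1}$ regularity up to the boundary.
\end{proposition}

The corner $(0,r_0)$ is not considered. The only difficulty is that the null rectangles used for integration must stay inside the domain. This is arranged by integrating from a base point $C$ in the interior instead of from $P$.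

\begin{proof}
\emph{The region.} Extend $a$ across the boundary as in Lemma~\ref{lem:null}. Its proof gives bi-Lipschitz coordinates $(\hat u,\hat v)$ on a small open rectangle $R$ around $P$ satisfying \eqref{eq:null}. Put $\tau=t$ and $\epsilon=1$ in the first case, $\tau=r-r_0$ and $\epsilon=-1$ in the second. By \eqref{eq:null}, $\tau$ increases at a rate at least $c>0$ when $\epsilon\hat u$ or $\hat v$ increases. For a point $C\in R$ with $\epsilon(\hat u_C-\hat u_P)>0$, $\hat v_C>\hat v_P$, let
\[
D_C=\{x\in R:\ \tau(x)>0,\ \epsilon(\hat u_C-\hat u)>0,\ \hat v_C-\hat v>0\}.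
\]
On $D_C$ we have $\tau(C)\ge\tau(C)-\tau(x)\ge c(|\hat u_C-\hat u|+|\hat v_C-\hat v|)$, so $D_C$ is a small set, with closure in $R$, when $C$ is close to $P$. Together with its points at the boundary $\tau=0$ it contains a relative neighborhood of $P$. Choose $C'$ close to $P$, and then $C\in D_{C'}$ still subject to the two inequalities above. If $x\in D_C$, the closed coordinate rectangle $[x,C]$ spanned by $x$ and $C$ is a compact subset of $D_{C'}$, since $\tau\ge\tau(x)>0$ on it. Moreover $[x,C]\subset D_C$ except for its two sides through $C$. In particular these sides lie in the closure of $D_C$.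

\emph{Normalization.} The field equations hold on $D_{C'}$, with $e$, hence $j$, $s$, $p$, bounded there by \eqref{eq:first}, so Lemma~\ref{lem:eqs} applies on $D_{C'}$. In Lemma~\ref{lem:split} and in the normalization use $C$ both as base point of the double integral and as $(u_1,v_1)$. For $x\in D_C$ and small $\varepsilon$ the mollifications of $\hat\phi$ and $\hat f$ satisfy on $[x,C]$
\[
\hat\phi_\varepsilon(\hat u,\hat v)=\hat\phi_\varepsilon(\hat u,\hat v_C)+\hat\phi_\varepsilon(\hat u_C,\hat v)-\hat\phi_\varepsilon(C)+\int_{\hat u_C}^{\hat u}\!\int_{\hat v_C}^{\hat v}\hat f_\varepsilon .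
\]
By Fubini, almost every $C$ has the convergence properties required in the proof of Lemma~\ref{lem:split}, so we may choose $C$ accordingly. Then $\hat\phi=X+Y+\int_{\hat u_C}^{\hat u}\int_{\hat v_C}^{\hat v}\hat f$ a.e.\ on $D_C$ with $X,Y$ bounded, as they are slices of bounded functions. The coordinates $u=\int_{\hat u_C}^{\hat u}e^{2X}$, $v=\int_{\hat v_C}^{\hat v}e^{2Y}$ are null coordinates on $D_C$ in which $\phi$ equals the double integral. The point $C$ corresponds to $(0,0)$.

\emph{Lipschitz functions on $D_C$.} A function on $D_C$ with bounded weak first derivatives is Lipschitz there. Indeed, let $x,x'\in D_C$ and let $z$ be the corner nearest to $C$ of the coordinate rectangle they span (possibly $z=x$ or $z=x'$). Join $x$ to $z$ and $x'$ to $z$ by monotone paths along sides of this rectangle. They lie in $[x,C]$ and $[x',C]$ respectively, and in $D_C$, since $\hat u_C$ and $\hat v_C$ are not reached. Their total length in the coordinates $(u,v)$ is $|\Delta u|+|\Delta v|$, and along each segment the difference of the function is bounded by its length times the bound on the derivative.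 Hence such functions also extend as Lipschitz functions to the closure of $D_C$.

\emph{Conclusion.} The double integral $\phi$ has bounded weak first derivatives on $D_C$, so it is Lipschitz. The proof of Proposition~\ref{prop:coords} then shows that $r_u$, $r_v$, $t_u$, $t_v$ are Lipschitz on $D_C$, and that the inverse transformation has Lipschitz first derivatives up to the boundary. In Section~\ref{sec:proof}, integrate \eqref{eq:cancel} from $C$: the formula for $\chi$ holds with base points in $D_C$, and these may tend to $C$ since $\chi$ is Lipschitz on the closure. The terms $\log r(u,0)$ and $\log r(0,v)$, taken on the sides through $C$, are $C^{1,1}$ because $r_u$ and $r_v$ extend as Lipschitz functions. The function $H$ is Lipschitz on $D_C$. The derivatives $\int_0^vH\,dv'$, $\int_0^uH\,du'$ of its double integral have bounded weak first derivatives, so they are Lipschitz on $D_C$, and $\phi\in C^{1,1}$ up to the boundary. The computation of $G$ is unchanged.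
\end{proof}

\section{One transformation for the whole domain}\label{sec:global}

\begin{theorem}\label{thm:global}
Let $\mathcal O=(0,T_*)\times(r_0,\infty)$, $r_0\ge0$, be the open domain of a solution as above. There is a single $C^{1,1}_{loc}$ diffeomorphism $(u,v)$ of $\mathcal O$ onto an open subset of $\mathbb R^2$, with $C^{1,1}_{loc}$ inverse, in which the metric is $-e^{2\phi}du\,dv+r^2d\Omega^2$ with $\phi,r\in C^{1,1}_{loc}$.
\end{theorem}

The local coordinates $u_i$ of Theorem~\ref{thm:main} are labels for the outgoing light rays. The rays need a global label that is compatible with all the $u_i$ up to $C^{2,1}$ changes. That is the right class, since $\phi$ changes by half the logarithm of the derivative of the change. We first show that the space of rays is an interval.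

\begin{proof}
Call the maximal solution curves in $\mathcal O$ of $\dot r=a$ outgoing leaves, and those of $\dot r=-a$ ingoing leaves.

\emph{Global transversals.} Choose a smooth $\gamma:(0,T_*)\to(r_0,\infty)$ with $\gamma'<0$, $\gamma(0^+)=\infty$, $\gamma(T_*^-)=r_0$. Let $\ell$ be an outgoing leaf, an increasing function on $(t_1,t_2)$; then $\ell-\gamma$ is strictly increasing.
\begin{itemize}
\item At $t_1$: if $t_1=0$, then $\ell-\gamma\to-\infty$. If $t_1>0$, maximality forces $\ell\to r_0$, and $\ell-\gamma\to r_0-\gamma(t_1)<0$.
\item At $t_2$: if $t_2=T_*$, then $\lim(\ell-\gamma)=\lim\ell-r_0>0$. If $t_2<T_*$, maximality forces $\ell\to\infty$, and $\ell-\gamma\to\infty$.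
\end{itemize}
So $\ell$ meets the graph of $\gamma$ exactly once. Let $\tau(x)$ be the time at which the outgoing leaf through $x\in\mathcal O$ does so. The leaf through a point near $x$ exists and is uniformly close to that through $x$ on a compact time interval around the crossing, where $\ell-\gamma$ changes sign, so $\tau$ is continuous. It labels the outgoing leaves bijectively by $(0,T_*)$.

For an ingoing leaf $\ell$, use a smooth $\bar\gamma$ with $\bar\gamma'>0$, $\bar\gamma(0^+)=r_0$, $\bar\gamma(T_*^-)=\infty$. Now $\ell-\bar\gamma$ is strictly decreasing. At $t_1$ its limit is positive: $\lim\ell>r_0$ if $t_1=0$, and $\ell\to\infty$ if $t_1>0$. At $t_2$ it is negative: $\bar\gamma\to\infty$ if $t_2=T_*$, and $\ell\to r_0<\bar\gamma(t_2)$ if $t_2<T_*$. So each ingoing leaf meets the graph of $\bar\gamma$ exactly once, and we get a continuous label $\bar\tau$.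

\emph{Charts.} Cover $\mathcal O$ by countably many open sets $\mathcal U_i$ with coordinates $(u_i,v_i)$ from Theorem~\ref{thm:main} that map $\mathcal U_i$ onto rectangles. They satisfy \eqref{eq:null}, so the lines $u_i=\text{const}$ are pieces of outgoing leaves, and on $\mathcal U_i$ we have $\tau=\tau_i(u_i)$ with $\tau_i$ continuous. It is injective, because a curve $v_i=\text{const}$ is a decreasing graph and meets each increasing leaf at most once. So $\tau_i$ is a homeomorphism onto an open interval of $(0,T_*)$, and $\tau_i^{-1}$ is a chart of $(0,T_*)$ with coordinate $u_i$.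

\emph{Transition maps.} If $x\in\mathcal U_i\cap\mathcal U_j$, then near $x$ we have $u_j=U(u_i)$, $v_j=V(v_i)$ with $U,V\in C^{1,1}$. Here $U'V'\ne0$ since both pairs are coordinates, and $t_{u_i}=U't_{u_j}$, $t_{v_i}=V't_{v_j}$ together with $t_u,t_v>0$ give $U',V'>0$. From $e^{2\phi_i}du_i\,dv_i=e^{2\phi_j}du_j\,dv_j$,
\[
\log U'(u_i)+\log V'(v_i)=2\phi_i-2\phi_j\in C^{1,1}.
\]
Fixing one variable, we see that $\log U'$ and $\log V'$ are $C^{1,1}$, so $U,V\in C^{2,1}$. If a leaf meets $\mathcal U_i$ and $\mathcal U_j$ at different places, cover the compact leaf segment between two such places by finitely many $\mathcal U_k$, successive ones overlapping on the leaf. Composing the transitions shows that near this leaf $u_j$ is a $C^{2,1}$ function of $u_i$ with positive derivative. So the charts $\tau_i^{-1}$ form an oriented $C^{2,1}$ atlas of $(0,T_*)$.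

\emph{Global coordinates.} Take a locally finite $C^{2,1}$ partition of unity $\chi_i$ subordinate to this atlas. In the chart with coordinate $u_k$ the $1$-form $\sum_i\chi_i\,du_i$ has the coefficient $\sum_i\chi_i\,\frac{du_i}{du_k}$, which is positive and $C^{1,1}_{loc}$. Its primitive is a function $u$ on $(0,T_*)$ that in each chart is $C^{2,1}_{loc}$ with positive derivative. Regard it as a function on $\mathcal O$ through $\tau$, and construct $v$ from $\bar\tau$ in the same way. The map $(u,v)$ is injective on $\mathcal O$, since the values of $u$ and $v$ determine the outgoing and the ingoing leaf through a point, and these meet at most once. On $\mathcal U_i$ it equals $(U(u_i),V(v_i))$ with $U,V\in C^{2,1}_{loc}$ and $U',V'>0$. So it is locally a $C^{1,1}$ diffeomorphism with $C^{1,1}$ inverse, and $e^{2\phi}=e^{2\phi_i}/(U'V')$ and $r$ are $C^{1,1}_{loc}$.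
\end{proof}

\section{Other matter models}\label{sec:matter}

Proposition~\ref{prop:coords} holds for all matter satisfying (H); only the step from Lipschitz $\phi$ to $C^{1,1}$ used the equation of state. The next theorem isolates what is needed.

\begin{theorem}\label{thm:matter}
Let $A,B>0$ be locally Lipschitz, $r>0$, and let $G=\kappa T$ hold weakly for a spherically symmetric $T$ with frame components $e,j,s,p_\perp\in L^\infty_{loc}$ as in \textup{(H)}.
\begin{enumerate}
\item[(i)] Near each point there are null coordinates with $t,r\in C^{1,1}$, $\phi\in C^{0,1}$, $\phi=0$ on $\{u=0\}\cup\{v=0\}$, and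
\[
\phi_{uv}=-\frac{r_{uv}}r-\frac\kappa4e^{2\phi}p_\perp .
\]
In them the metric is $C^{1,1}$ if and only if $\int_0^v\phi_{uv}\,dv'$ is Lipschitz in $u$ and $\int_0^u\phi_{uv}\,du'$ is Lipschitz in $v$ (for suitable representatives, with uniform constants).
\item[(ii)] This holds if $p_\perp=\lambda(e-s)+f$ with $\lambda,f$ locally Lipschitz functions of $(t,r)$; for example for $p=\sigma^2\rho$, $0\le\sigma<1$, with or without a cosmological constant.
\end{enumerate}
\end{theorem}

\begin{proof}
(i) The coordinates are those of Proposition~\ref{prop:coords}, and the equation is \eqref{eq:phiuv} combined with \eqref{eq:ruv} and $Br_ur_v=-\frac14e^{2\phi}$. As $r\in C^{1,1}$, the metric is $C^{1,1}$ if and only if $\phi$ is. By the normalization, $\phi_u=\int_0^v\phi_{uv}\,dv'$ and $\phi_v=\int_0^u\phi_{uv}\,du'$ a.e. The first is Lipschitz in $v$ and the second in $u$, because $\phi_{uv}$ is bounded. What remains is the stated criterion.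

(ii) By \eqref{eq:q}, $\kappa B(e-s)=\frac2r\bigl(\frac{B-1}r-q\bigr)$. Inserting $\kappa Bp_\perp=\lambda\kappa B(e-s)+\kappa Bf$ in \eqref{eq:phiuv} and using $q\,r_ur_v=r_{uv}$,
\[
\phi_{uv}=-\eta\,r_{uv}+\widetilde H,\qquad \eta=\frac{1+2\lambda}r,\qquad \widetilde H=r_ur_v\Bigl(\frac{2\lambda(B-1)}{r^2}+\kappa Bf\Bigr),
\]
with $\eta$ and $\widetilde H$ Lipschitz in $(u,v)$. The integrals of $\widetilde H$ are Lipschitz. So it suffices to show that $\int_0^v\eta\,r_{uv}\,dv'$ is Lipschitz in $u$; the other integral is treated by exchanging $u$ and $v$. When $\lambda$ varies, $\eta\,r_{uv}$ need no longer be a mixed derivative up to Lipschitz terms, as it was in \eqref{eq:cancel}. We integrate by parts: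
\[
\int_0^v\eta\,r_{uv}\,dv'=[\eta\,r_u]_0^v-W,\qquad W=\int_0^v\eta_v\,r_u\,dv',
\]
where the bracket is Lipschitz. The integrand of $W$ contains the merely bounded $\eta_v$, but a second integration by parts trades the derivative $\eta_{uv}$, which appears in $\partial_uW$, for $\eta_u$. To justify this, let $\eta_\varepsilon$ be mollifications of $\eta$ on a smaller rectangle and $W_\varepsilon=\int_0^v\eta_{\varepsilon,v}\,r_u\,dv'$. Then
\[
\partial_uW_\varepsilon=\int_0^v\bigl(\eta_{\varepsilon,uv}\,r_u+\eta_{\varepsilon,v}\,r_{uu}\bigr)dv'
=[\eta_{\varepsilon,u}\,r_u]_0^v+\int_0^v\bigl(\eta_{\varepsilon,v}\,r_{uu}-\eta_{\varepsilon,u}\,r_{uv}\bigr)dv' ,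
\]
which is bounded uniformly in $\varepsilon$, since $\eta$ is Lipschitz and $r\in C^{1,1}$. As $W_\varepsilon\to W$ in $L^1$, $W$ is Lipschitz in $u$.

For $p=\sigma^2\rho$ take $\lambda=\frac{\sigma^2}{1-\sigma^2}$ and $f=0$, by \eqref{eq:ejs}. A cosmological constant $\Lambda$, moved to the right side, changes $T$ by $-\frac\Lambda\kappa g$. It therefore changes $e,s,p_\perp$ by the constants $\frac\Lambda\kappa,-\frac\Lambda\kappa,-\frac\Lambda\kappa$, and only the constant $f$ is affected.
\end{proof}

\begin{thebibliography}{1}
\bibitem{talk} ``A Locally Inertial'', \url{https://www.math.ucdavis.edu/~temple/talks/2004_07_stonybrook.pdf}.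
\end{thebibliography}

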